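# Spectra of pure complex subjordan operators and localization of $R_2(E)$

## Multiplication by $x$ on a Sobolev space

Let $W=W^{1,2}(0,1)$ be the space of absolutely continuous $f$ on $[0,1]$ with $f'\in L^2(0,1)$, normed by $\|f\|_W^2=\|f\|_2^2+\|f'\|_2^2$, where $\|\cdot\|_2$ is the norm of $L^2(0,1)$. Let $Tf=xf$. We ask for the spectrum of $T$, and how far $T$ is from being normal.

The spectrum is $[0,1]$. If $\lambda\notin[0,1]$, then $1/(x-\lambda)$ is smooth on $[0,1]$, and multiplication by it is a bounded inverse of $T-\lambda$. If $\lambda\in[0,1]$, every function in the range of $T-\lambda$ is continuous and vanishes at $\lambda$, so $1$ is not in the range.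

The map $f\mapsto(f,f')$ is an isometry of $W$ onto a closed subspace of $L^2\oplus L^2$. On $L^2\oplus L^2$ put
$$S(f,g)=(xf,xg),\qquad N(f,g)=(0,f),\qquad J=S+N .$$
Here $S$ is self-adjoint, $N^2=0$, $SN=NS$, and $J(f,f')=(xf,xf'+f)=(xf,(xf)')$. So $T$ is, up to this isometry, the restriction of $J$ to an invariant subspace. The operator $J$ is as close to normal as a $2\times2$ Jordan block is to a scalar.

Does $T$ itself contain a piece of this simple kind? Suppose first that $M\subset W$ is a closed invariant subspace and $R=T|_M$ is normal. Since $e^{itT}f=e^{itx}f$,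
$$\|e^{itT}f\|_W^2=\|f\|_2^2+\|f'+itf\|_2^2,\qquad\text{so}\qquad \|e^{itT}\|\le 2+|t|\quad(t\in\mathbb R).$$
On $M$ we have $e^{itT}=e^{itR}$, a normal operator, and powers of a normal operator satisfy $\|A^n\|=\|A\|^n$. Hence $\|e^{itR}\|^n=\|e^{intR}\|\le 2+n|t|$ for all $n$, which forces $\|e^{itR}\|\le1$. The same holds for $-t$, so $e^{itR}$ is isometric. Thus for $f\in M$ we get $\|f'+itf\|_2=\|f'\|_2$ for every real $t$. Dividing by $|t|$ and letting $t\to\infty$ gives $f=0$. So $M=0$.

Suppose next that $L\ne0$ is a closed invariant subspace and $T|_L=S_1+N_1$ with $S_1$ normal, $N_1^2=0$, $S_1N_1=N_1S_1$. Then $\ker N_1\neq0$ (an injective $N_1$ with $N_1^2=0$ would be $0$ on $L\neq0$). By Fuglede's theorem $N_1$ also commutes with $S_1^*$, so $\ker N_1$ reduces $S_1$, and $T=S_1$ is normal there. We have just excluded this. So no nonzero restriction of $T$ has the form of $J$.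

Behind this example stands one identity: $p(0)-p(1)+\int_0^1p'\,dx=0$ for every polynomial $p$. It says that the pairs $(p,p')$ are not dense in $C[0,1]\oplus C[0,1]$. What follows makes this link exact: which compact sets can play the part of $[0,1]$, and is the failure of density of pairs $(r,r')$ the right criterion?

## Subjordan operators, the space $R_2(E)$, and the conjecture

Operators are bounded and linear on nonzero complex Hilbert spaces, subspaces are closed, and $E\subset\mathbb C$ is compact and nonempty unless we say otherwise.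

**Definition (complex jordan).** An operator $J$ is complex jordan if $J=S+N$ with $S$ normal, $N^2=0$ and $SN=NS$.

Examples are normal operators ($N=0$), the matrix $\begin{bmatrix}\lambda&0\\1&\lambda\end{bmatrix}$, and multiplication by $\begin{bmatrix}z&0\\1&z\end{bmatrix}$ on $L^2(m)\oplus L^2(m)$ for a finite compactly supported measure $m$ in the plane.

**Definition (complex subjordan, pure).** An operator $T$ is complex subjordan if it is the restriction of a complex jordan operator to an invariant subspace. It is pure if no nonzero restriction of $T$ to an invariant subspace is complex jordan.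

Multiplication by $x$ on $W^{1,2}(0,1)$ is pure complex subjordan, as we saw. No operator on a finite-dimensional space is pure: an eigenvector spans an invariant subspace on which the operator is a scalar.

For compact $X$ let $\mathrm{Rat}(X)$ be the set of rational functions without poles in $X$, and $R(X)$ its uniform closure in $C(X)$.

**Definition ($R_2$).** For compact $X$, $R_2(X)$ is the uniform closure in $C(X)\oplus C(X)$ of $\{r\oplus r':r\in\mathrm{Rat}(X)\}$.

**Definition (annihilating pair).** A pair $(\mu,\nu)$ of complex measures on $X$ annihilates $R_2(X)$, written $(\mu,\nu)\perp R_2(X)$, if $\int r\,d\mu+\int r'\,d\nu=0$ for all $r\in\mathrm{Rat}(X)$.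

By the Riesz and Hahn–Banach theorems, $R_2(X)\neq C(X)\oplus C(X)$ if and only if there is a nonzero annihilating pair. Moreover, $(f,g)\in C(X)\oplus C(X)$ lies in $R_2(X)$ if and only if $\int f\,d\mu+\int g\,d\nu=0$ for every annihilating pair. If $X\subset Y$, then $\mathrm{Rat}(Y)\subset\mathrm{Rat}(X)$, so pairs annihilating $R_2(X)$ also annihilate $R_2(Y)$.

Three examples follow. If $X$ is finite, Hermite interpolation prescribes the values and derivatives of a polynomial freely, so $R_2(X)=C(X)\oplus C(X)$. If $X$ contains a closed disc with boundary circle $\Gamma$, then $(dz|_\Gamma,0)\perp R_2(X)$ by Cauchy's theorem. If $X$ contains a rectifiable arc $\gamma$ from $a$ to $b\ne a$, then $(\delta_a-\delta_b,\,dz|_\gamma)\perp R_2(X)$, because $\int_\gamma r'\,dz=r(b)-r(a)$.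

For subnormal operators (restrictions of normal operators) the theorem of Clancey and Putnam answers the analogous question: a compact set $E$ is the spectrum of some pure subnormal operator if and only if $R(E\cap\bar D)\neq C(E\cap\bar D)$ for every open disc $D$ with $D\cap E\ne\emptyset$. For $E=[0,1]$ this fails by the Weierstrass theorem, although $[0,1]$ is the spectrum of a pure complex subjordan operator. The conjecture in *Closability of Differential Operators* is that one should replace $R$ by $R_2$. It is true.

**Theorem 1.** For compact $E\ne\emptyset$ the following are equivalent: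

1. $E=\sigma(T)$ for some pure complex subjordan operator $T$;
2. $R_2(E\cap\bar D)\ne C(E\cap\bar D)\oplus C(E\cap\bar D)$ for every open disc $D$ with $D\cap E\neq\emptyset$;
3. $E$ is the closure of the union of the supports of $|\mu|+|\nu|$ over all $(\mu,\nu)\perp R_2(E)$.

## Compact subsets of the real line by hand

Let $E\subset\mathbb R$ be compact. Then $R_2(E)\neq C(E)\oplus C(E)$ if and only if $E$ contains a nondegenerate interval. If $[a,b]\subset E$ with $a<b$, the pair $(\delta_a-\delta_b,\,dx|_{[a,b]})$ annihilates.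

Conversely, suppose $E$ contains no such interval and $(\mu,\nu)\perp R_2(E)$. Polynomials lie in $\mathrm{Rat}(E)$, and they are dense in $C^1$ of an interval containing $E$. So $\int\varphi\,d\mu+\int\varphi'\,d\nu=0$ for all $\varphi\in C^1(\mathbb R)$, which means that the distributional derivative of $\nu$ on $\mathbb R$ is $\mu$. Put $u(x)=\mu((-\infty,x])$. Then $u'=\mu$ as well, so $\nu-u\,dx$ is a constant. It vanishes to the left of $E$, hence $\nu=u\,dx$. On each component of $\mathbb R\setminus E$ the function $u$ is constant, and it is $0$ there because $\nu$ has no mass there. Since $\mathbb R\setminus E$ is dense and $u$ is right-continuous, each $x\in E$ is a limit of points $y_n\downarrow x$ outside $E$, so $u(x)=\lim u(y_n)=0$. Hence $\nu=0$ and $\mu=u'=0$.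

Condition (2) therefore says, for $E\subset\mathbb R$, that $E\cap\bar D$ contains an interval whenever $D$ meets $E$; that is, $E$ is the closure of its interior relative to $\mathbb R$. For example, Theorem 1 excludes every Cantor set in $\mathbb R$, including those of positive length.

In the plane annihilating pairs cannot be listed like this. To see what we need to know about them, look at (1) $\Rightarrow$ (2). Suppose $R_2(E\cap\bar D)$ is everything and $T$ is pure subjordan with $\sigma(T)=E$. We would like to use continuous functions supported in $D$ as a functional calculus for $T$. But $T$ admits only functions from $\mathrm{Rat}(E)$, with poles outside all of $E$, and the hypothesis concerns the smaller set $E\cap\bar D$. We must pass from local to global: we want $(f,0)$ and $(0,g)$ to lie in $R_2(E)$ for $f,g\in C_c(D)$. Dually, every pair annihilating $R_2(E)$ should have no mass in $D$. So the task is to cut an annihilating pair of $R_2(E)$ down to an annihilating pair of $R_2(E\cap\bar D)$ without changing it inside $D$.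

## Annihilating pairs as solutions of a $\bar\partial$-equation

Write $\partial=\frac12(\partial_x-i\partial_y)$, $\bar\partial=\frac12(\partial_x+i\partial_y)$ and $k(z)=\frac1{\pi z}$. Recall that $\bar\partial(k*u)=u=k*\bar\partial u$ for compactly supported distributions $u$. A measure acts by $\langle\mu,F\rangle=\int F\,d\mu$. We write $\|\mu\|$ for total variation, $|\cdot|$ also for area, and $dA$ for area measure.

**Lemma A.** (i) If $(\mu,\nu)\perp R_2(E)$ and $h=k*(\mu-\partial\nu)$, then $\bar\partial h=\mu-\partial\nu$ and $\operatorname{supp}h\subset E$.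
(ii) If $\alpha,\beta$ are measures on a compact set $X$ and $H$ is a distribution with $\operatorname{supp}H\subset X$ and $\bar\partial H=\alpha-\partial\beta$, then $(\alpha,\beta)\perp R_2(X)$.

*Proof.* (i) The equation is the property of $k$. For $w\notin E$ we have $-\partial_w\frac{1}{w-z}=\frac1{(w-z)^2}$, so
$$h(w)=\frac1\pi\Big(\int\frac{d\mu(z)}{w-z}+\int\frac{d\nu(z)}{(w-z)^2}\Big).$$
With $r(z)=1/(w-z)$ we have $r\in\mathrm{Rat}(E)$ and $r'(z)=1/(w-z)^2$, so the bracket is $0$.

(ii) Let $r\in\mathrm{Rat}(X)$ and choose $F\in C_c^\infty(\mathbb C)$ equal to $r$ near $X$. Then $\partial F=r'$ and $\bar\partial F=0$ near $X$, so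
$$\int r\,d\alpha+\int r'\,d\beta=\langle\alpha-\partial\beta,F\rangle=\langle\bar\partial H,F\rangle=-\langle H,\bar\partial F\rangle=0.\qquad\square$$

For the pair $(\delta_0-\delta_1,dx)$ on $[0,1]$ the distribution $h$ can be computed. With $\nu=dx|_{[0,1]}$, viewed in the plane, $\partial_x\nu=\delta_0-\delta_1=\mu$. So $\mu-\partial\nu=\frac12(\partial_x\nu+i\partial_y\nu)=\bar\partial\nu$, and $h=k*\bar\partial\nu=\nu$. Here $h$ is length measure on the interval.

## Multiplying $h$ by a cutoff, and the singularity $1/z^2$

Let $D_1,D_2$ be open discs with $\bar D_1\subset D_2$, and let $f\in C_c^\infty(D_2)$ with $f=1$ on $D_1$. The natural way to cut $h$ down to $\bar D_2$ is to replace it by $fh$.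

When $\nu=0$, which is the setting of $R(E)$, this works at once: $h=k*\mu$ is locally integrable because $1/|z|$ is, so $\bar\partial(fh)=f\mu+(\bar\partial f)h$ is a measure. For a pair,
$$\bar\partial(fh)=f\mu-f\,\partial\nu+(\bar\partial f)h=\big[f\mu+(\partial f)\nu+(\bar\partial f)h\big]-\partial(f\nu). \tag{1}$$
By Lemma A(ii), the bracket and $f\nu$ would form an annihilating pair of $R_2(E\cap\bar D_2)$ if the bracket were a measure. The question is whether $(\bar\partial f)h$ is one. Now $h=k*\mu-\partial(k*\nu)$, and the second term is a Beurling transform, with kernel of size $1/|z|^2$, which is not locally integrable.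

This does happen. Let $E$ be the closed unit disc and let $\chi\in C_c^\infty$ be supported in $E$ with $\chi=1$ near $0$. Put
$$h=-\partial(\chi k),\qquad \nu=\delta_0,\qquad \mu=-\partial(k\,\bar\partial\chi)\,dA .$$
The function $k\bar\partial\chi$ is smooth because $\bar\partial\chi=0$ near $0$. Since $\bar\partial(\chi k)=k\,\bar\partial\chi+\delta_0$, we get $\bar\partial h=\mu-\partial\nu$, and $\operatorname{supp}h\subset E$, so $(\mu,\nu)\perp R_2(E)$ by Lemma A(ii). On a punctured neighborhood of $0$ we have $h=1/(\pi z^2)$, which is not integrable at $0$. If $\bar\partial f(0)\ne0$, then $(\bar\partial f)h$ is not a measure. Smoothing first does not help. With a radial mollifier supported in $|z|\le s$, the mean value property gives $h_s=1/(\pi z^2)$ for $s<|z|<\varepsilon$ with $\varepsilon$ and $s$ small, so $\int|(\bar\partial f)h_s|\,dA$ is at least a constant times $\log(1/s)$.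

In this example a cutoff with $\bar\partial f=0$ near $0$ would do. So the cutoff must be adapted to the pair, and with a bound that survives the limit $s\to0$. What we do know about $h_s$ is a weak-type estimate, $|\{|h_s|>\lambda\}|\le c/\lambda$ on bounded sets, with no loss in $s$. We shall not construct a good cutoff explicitly. We look at the least cost among all cutoffs, and use Hahn–Banach to express it through a dual object. The dual object turns out to contain a holomorphic function with a weak-type bound. A holomorphic function in weak $L^1$ is bounded in the interior, without logarithmic loss, because $|a|^{1/2}$ is subharmonic. That is what replaces integrability of $h$.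

## Cutting an annihilating pair down to a disc

**Theorem 2 (localization).** Let $D_1,D_2$ be open discs, $\bar D_1\subset D_2$. There is a constant $C=C(D_1,D_2)$, independent of $E$, such that for every compact $E$ and every $(\mu,\nu)\perp R_2(E)$ there is a pair $(\mu',\nu')$ carried by $E\cap\bar D_2$ with
$$(\mu',\nu')\perp R_2(E\cap\bar D_2),\qquad \mu'=\mu,\ \nu'=\nu\text{ on }D_1,\qquad \|\mu'\|+\|\nu'\|\le C(\|\mu\|+\|\nu\|).$$
Moreover $k*(\mu'-\partial\nu')=k*(\mu-\partial\nu)$ on $D_1$.

*Proof.* Put $\kappa=\|\mu\|+\|\nu\|$. If $\kappa=0$ take the zero pair; so let $\kappa>0$, and let $h=k*(\mu-\partial\nu)$. Put $A=D_2\setminus\bar D_1$. Fix $f_0\in C_c^\infty(D_2)$ with $f_0=1$ near $\bar D_1$. Then $\partial f_0$ and $\bar\partial f_0$ restrict to elements of $C_c^\infty(A)$. The letters $c,c_1,c_2,\dots$ denote constants depending only on $D_1,D_2,f_0$, and $c$ may change from line to line.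

**Step 1: smoothing.** The purpose is to make all quantities functions while keeping bounds independent of the smoothing. Let $\rho_s\ge0$ be a standard mollifier supported in $|z|\le s$, and let $\mu_s,\nu_s,h_s$ be the convolutions of $\mu,\nu,h$ with $\rho_s$. By Lemma A(i) they lie in $C_c^\infty$ and are supported in $E_s=\{z:\operatorname{dist}(z,E)\le s\}$. Moreover $\|\mu_s\|_1+\|\nu_s\|_1\le\kappa$ and
$$\partial\nu_s+\bar\partial h_s=\mu_s,\qquad h_s=k*\mu_s-\partial(k*\nu_s). \tag{2}$$

**Step 2: the weak-type bound for $h_s$.** The purpose is to record the only size information on $h_s$ that is uniform in $s$. For compactly supported $g\in L^2(\mathbb C)$ we use two facts.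

* $|\{|\partial(k*g)|>\lambda\}|\le c\|g\|_1/\lambda$. Here $g\mapsto\partial(k*g)$ is, up to sign, the Beurling transform, a Calderón–Zygmund operator: bounded on $L^2$ and of weak type $(1,1)$ (Stein, *Singular Integrals*, Ch. II).
* $\int_{D_2}|k*g|\,dA\le c\|g\|_1$. Indeed, for every $w$, $\int_{D_2}\frac{dA(z)}{\pi|z-w|}\le 2+|D_2|/\pi$, splitting at $|z-w|=1$; then use Fubini.

By Chebyshev's inequality the second fact gives $|\{z\in D_2:|k*g|>\lambda\}|\le c\|g\|_1/\lambda$. If $|h_s|>\lambda$, one of the two terms in (2) exceeds $\lambda/2$, so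
$$|\{z\in A:|h_s(z)|>\lambda\}|\le c_1\kappa/\lambda\qquad\text{for all }\lambda>0,\ s>0. \tag{3}$$

**Step 3: the cost of a cutoff.** The purpose is to state what a good cutoff is. For $f\in C_c^\infty(D_2)$ put
$$P_1f=f\mu_s+(\partial f)\nu_s+(\bar\partial f)h_s,\qquad P_2f=f\nu_s,$$
the two measures appearing in (1). The competing cutoffs are the $f\in f_0+C_c^\infty(A)$; they all equal $1$ near $\bar D_1$. Let
$$K=\inf\big\{\|P_1f\|_{L^1(A)}+\|P_2f\|_{L^1(A)}: f\in f_0+C_c^\infty(A)\big\}.$$
We claim that $K\le c_4\kappa$, with $c_4$ independent of $s$, $E$ and $(\mu,\nu)$. This is clear if $K=0$, so assume $K>0$ in Steps 4 to 6.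

**Step 4: the dual extremal.** The purpose is to turn the lower bound $K$ into functions that satisfy an equation. By linearity, $K$ is the distance in $L^1(A)\oplus L^1(A)$ from $(P_1f_0,P_2f_0)$ to the linear space $\{(P_1f,P_2f):f\in C_c^\infty(A)\}$. The dual of $L^1\oplus L^1$ with the sum norm is $L^\infty\oplus L^\infty$ with the maximum norm. By Hahn–Banach there are $\sigma,\tau\in L^\infty(A)$ of norm at most $1$ with
$$\int_A(\sigma P_1f+\tau P_2f)\,dA=0\ \text{ for all }f\in C_c^\infty(A),\qquad \int_A(\sigma P_1f_0+\tau P_2f_0)\,dA=K. \tag{4}$$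
Set, on $A$,
$$N=\sigma\nu_s/K,\qquad G=\sigma h_s/K,\qquad m=(\sigma\mu_s+\tau\nu_s)/K,$$
and set these functions equal to $0$ off $A$. They are bounded, and
$$\|N\|_1\le\kappa/K,\qquad \|m\|_1\le\kappa/K,\qquad |G|\le|h_s|/K. \tag{5}$$
Divided by $K$, the first part of (4) reads $\int_A\big(fm+(\partial f)N+(\bar\partial f)G\big)\,dA=0$ for all $f\in C_c^\infty(A)$, that is,
$$\partial N+\bar\partial G=m\quad\text{as distributions on }A. \tag{6}$$

**Step 5: a holomorphic function with a bound.** The purpose is to gain for $G$ what integrability would have given. On $A$ put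
$$a=G+\partial(k*N)-k*m .$$
Here $G$ is bounded, $\partial(k*N)\in L^2$, and $k*m$ is bounded, so $a\in L^1_{\mathrm{loc}}(A)$. By (6), $\bar\partial a=\bar\partial G+\partial N-m=0$ on $A$. By Weyl's lemma $a$ is holomorphic on $A$ (after a change on a null set). If $|a|>\lambda$, one of the three terms exceeds $\lambda/3$. Applying (3) with $K\lambda/3$ in place of $\lambda$ to $G$, the two facts of Step 2 to the other terms, and (5), we get
$$|\{z\in A:|a(z)|>\lambda\}|\le W/\lambda,\qquad W=c_2\kappa/K. \tag{7}$$
Let $A'=\operatorname{supp}\bar\partial f_0$, a compact subset of $A$, and $\delta=\operatorname{dist}(A',\partial A)>0$. For $z\in A'$ the disc $D(z,\delta)$ lies in $A$, and $|a|^{1/2}$ is subharmonic. Hence, by (7),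
$$|a(z)|^{1/2}\le\frac1{\pi\delta^2}\int_{D(z,\delta)}|a|^{1/2}dA=\frac1{\pi\delta^2}\int_0^\infty|\{|a|>t^2\}\cap D(z,\delta)|\,dt\le\frac1{\pi\delta^2}\int_0^\infty\min\Big(\pi\delta^2,\frac W{t^2}\Big)dt .$$
Splitting the last integral at $t_0=\sqrt{W/(\pi\delta^2)}$ gives $\pi\delta^2t_0+W/t_0=2\sqrt{\pi\delta^2W}$. Therefore
$$\sup_{A'}|a|\le\frac{4W}{\pi\delta^2}=c_3\,\frac{\kappa}{K}. \tag{8}$$

**Step 6: testing with $f_0$.** The purpose is to bound $K$. Divide the second part of (4) by $K$ and substitute $G=a-\partial(k*N)+k*m$. Since $\bar\partial f_0\in C_c^\infty(A)$ is a test function, $-\int_A(\bar\partial f_0)\,\partial(k*N)\,dA=\int_A(\partial\bar\partial f_0)(k*N)\,dA$. Thus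
$$1=\int_Af_0m+\int_A(\partial f_0)N+\int_A(\bar\partial f_0)a+\int_A(\partial\bar\partial f_0)(k*N)+\int_A(\bar\partial f_0)(k*m),$$
all with respect to $dA$. The first two terms are at most $c\kappa/K$ by (5), the third by (8), the last two by the second fact of Step 2 and (5). So $1\le c_4\kappa/K$, which is the claim $K\le c_4\kappa$.

**Step 7: passing to the limit.** The purpose is to remove the smoothing. For each $s$ the claim provides $f_s\in f_0+C_c^\infty(A)$ with $\|P_1f_s\|_{L^1(A)}+\|P_2f_s\|_{L^1(A)}\le(c_4+1)\kappa$, since $\kappa>0$. Put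
$$\alpha_s=P_1f_s,\qquad\beta_s=P_2f_s,\qquad H_s=f_sh_s .$$
Since $f_s=1$ near $\bar D_1$, we have $(\alpha_s,\beta_s,H_s)=(\mu_s,\nu_s,h_s)$ on $\bar D_1$. This part contributes at most $\kappa$ to the norm, and outside $D_2$ everything vanishes, so $\|\alpha_s\|_1+\|\beta_s\|_1\le(c_4+2)\kappa$. All three functions are supported in $E_s\cap\bar D_2$, and by (2)
$$\partial\beta_s+\bar\partial H_s=(\partial f_s)\nu_s+(\bar\partial f_s)h_s+f_s(\partial\nu_s+\bar\partial h_s)=\alpha_s .$$
Choose $s_j\to0$ with $\alpha_{s_j}\to\mu'$ and $\beta_{s_j}\to\nu'$ weak-$*$ as measures on $\bar D_2$. Norms are weak-$*$ lower semicontinuous, so $\|\mu'\|+\|\nu'\|\le(c_4+2)\kappa$. The limits are carried by $\bigcap_s E_s\cap\bar D_2=E\cap\bar D_2$. Testing with functions in $C_c(D_1)$, where $\alpha_s=\mu_s\to\mu$ and $\beta_s=\nu_s\to\nu$, we get $\mu'=\mu$ and $\nu'=\nu$ on $D_1$.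

Since $H_s$ has compact support, $H_s=k*\bar\partial H_s=k*(\alpha_s-\partial\beta_s)$. Convolution with $k$ is continuous for distributional convergence with supports in a fixed compact set, so $H_{s_j}\to H:=k*(\mu'-\partial\nu')$. Hence $\operatorname{supp}H\subset E\cap\bar D_2$ and $\bar\partial H=\mu'-\partial\nu'$. On $D_1$ we have $H_s=h_s\to h$, so $H=h$ there. By Lemma A(ii), $(\mu',\nu')\perp R_2(E\cap\bar D_2)$. $\square$

**Corollary to Theorem 2.** If $R_2(E\cap\bar D)=C(E\cap\bar D)\oplus C(E\cap\bar D)$ for an open disc $D$, then $|\mu|(D)=|\nu|(D)=0$ for all $(\mu,\nu)\perp R_2(E)$. Hence $(f|_E,g|_E)\in R_2(E)$ for all $f,g\in C_c(D)$.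

*Proof.* Let $D_1$ be concentric with $D$ and $\bar D_1\subset D$. Theorem 2 with $D_2=D$ gives a pair annihilating $R_2(E\cap\bar D)$, which must be zero, and this pair equals $(\mu,\nu)$ on $D_1$. Let $D_1\uparrow D$. Then $\int f\,d\mu+\int g\,d\nu=0$ for all $f,g\in C_c(D)$ and every annihilating pair, so $(f|_E,g|_E)\in R_2(E)$. $\square$

## Purity in terms of reducing subspaces

We now need to read off purity from $S$ and $N$. We use the Fuglede–Putnam theorem: if $A,B$ are normal and $AX=XB$, then $A^*X=XB^*$. Fuglede's theorem is the case $A=B$.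

Let $J=S+N$ be complex jordan on $\mathcal K$ and let $e(\cdot)$ be the spectral measure of $S$. By Fuglede, $N$ commutes with $S^*$, hence with all bounded Borel functions of $S$. For bounded Borel $f,g$ put
$$\Theta(f,g)=f(S)+g(S)N .$$
Because $N^2=0$,
$$\|\Theta(f,g)\|\le\|f\|_\infty+\|g\|_\infty\|N\|,\qquad \Theta(f_1,g_1)\Theta(f_2,g_2)=\Theta(f_1f_2,\,f_1g_2+g_1f_2). \tag{9}$$
In the first bound the suprema may be taken over $\sigma(S)$. In particular $J-\lambda=\Theta(z-\lambda,1)$. If $\lambda\notin\sigma(S)$ and $r=1/(z-\lambda)$, then $r'=-1/(z-\lambda)^2$, and (9) gives $(J-\lambda)^{-1}=\Theta(r,r')$. So $\sigma(J)\subset\sigma(S)$. By (9) and the Leibniz rule $r\mapsto\Theta(r,r')$ is multiplicative, and it sends $z$ to $J$; hence $r(J)=\Theta(r,r')$ for $r\in\mathrm{Rat}(\sigma(S))$. This is why pairs $(r,r')$ enter.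

**Lemma B.** Let $R$ be normal on $\mathcal M$, let $X:\mathcal M\to\mathcal K$ be bounded, and let $XR=JX$. Then $NX=0$, $XR=SX$ and $XR^*=S^*X$.

*Proof.* As in the Sobolev example, we compare an expression of linear growth with unitary factors. Let $Y=NX=JX-SX=XR-SX$. Then $YR=NXR=NJX=NSX=SY$, using $N^2=0$. By Fuglede–Putnam, $YR^*=S^*Y$. Since $Ye^{\zeta R}=e^{\zeta S}Y$,
$$\frac{d}{d\zeta}\big(e^{-\zeta S}Xe^{\zeta R}\big)=e^{-\zeta S}(XR-SX)e^{\zeta R}=e^{-\zeta S}Ye^{\zeta R}=Y,$$
so $e^{-\zeta S}Xe^{\zeta R}=X+\zeta Y$ for $\zeta\in\mathbb C$. Multiply by $e^{\bar\zeta S^*}$ on the left and by $e^{-\bar\zeta R^*}$ on the right. As $S$ and $R$ are normal the exponentials combine, and $e^{\bar\zeta S^*}Ye^{-\bar\zeta R^*}=Y$. Thus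
$$e^{\bar\zeta S^*-\zeta S}\,X\,e^{\zeta R-\bar\zeta R^*}=e^{\bar\zeta S^*}Xe^{-\bar\zeta R^*}+\zeta Y .$$
The exponents on the left are skew-adjoint, so the outer factors are unitary, and both sides have norm at most $\|X\|$. Multiply by $\bar\zeta$ and average over $|\zeta|=\rho$. The term $\bar\zeta e^{\bar\zeta S^*}Xe^{-\bar\zeta R^*}$ is an entire function of $\bar\zeta$ vanishing at $0$, so it averages to $0$, and $\bar\zeta\zeta Y=\rho^2Y$. Hence $\rho^2\|Y\|\le\rho\|X\|$ for all $\rho>0$, and $Y=0$. Now $XR=SX$, and Fuglede–Putnam gives $XR^*=S^*X$. $\square$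

**Lemma C.** Let $T=J|_{\mathcal H}$ be complex subjordan. Then $T$ is not pure if and only if there is a nonzero subspace $M\subset\mathcal H$ with $SM\subset M$, $S^*M\subset M$ and $NM=0$.

*Proof.* Given such $M$, $T|_M=S|_M$ is normal, hence complex jordan. Conversely let $T|_L=S_1+N_1$ be complex jordan, $L\neq0$. Put $M=\ker N_1$. It is nonzero since $N_1^2=0$, and it reduces $S_1$ by Fuglede. So $R=S_1|_M=J|_M$ is normal. Lemma B, applied to the inclusion $X:M\to\mathcal K$, says that $NM=0$, $S|_M=R$ and $S^*|_M=R^*$; the last two operators map $M$ into $M$. $\square$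

**Lemma D.** If $T=J|_{\mathcal H}$ is complex subjordan, then $e(\mathbb C\setminus\sigma(T))x=0$ for all $x\in\mathcal H$. Hence, replacing $\mathcal K$ by $e(\sigma(T))\mathcal K$, we may assume $\sigma(S)\subset\sigma(T)$.

*Proof.* Let $U=\mathbb C\setminus\sigma(T)$, let $\bar D_0\subset U$ be a closed disc, and let $J_0$ be the restriction of $J$ to $e(\bar D_0)\mathcal K$, which reduces $S$ and is invariant under $N$. Then $\sigma(J_0)\subset\bar D_0$. For $x\in\mathcal H$ define
$$y(\lambda)=e(\bar D_0)(T-\lambda)^{-1}x\ \text{ on }U,\qquad y(\lambda)=(J_0-\lambda)^{-1}e(\bar D_0)x\ \text{ off }\bar D_0 .$$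
On $U$ we have $(J_0-\lambda)y(\lambda)=e(\bar D_0)(J-\lambda)(T-\lambda)^{-1}x=e(\bar D_0)x$, so the two definitions agree on $U\setminus\bar D_0$. Since $\bar D_0\subset U$, $y$ is defined and holomorphic on all of $\mathbb C$, and it tends to $0$ at $\infty$. By Liouville $y\equiv0$, so $e(\bar D_0)x=0$. Countably many such discs cover $U$, so $e(U)x=0$. Thus $\mathcal H\subset e(\sigma(T))\mathcal K$. This space reduces $S$ and is invariant under $N$, and on it the spectrum of $S$ lies in $\sigma(T)$. $\square$

## A disc where $R_2$ is everything contains no spectrum: (1) $\Rightarrow$ (2)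

Let $T=J|_{\mathcal H}$ be pure complex subjordan with $\sigma(T)=E$, and assume $\sigma(S)\subset E$ by Lemma D. Suppose $D$ is an open disc with $D\cap E\neq\emptyset$ and $R_2(E\cap\bar D)=C(E\cap\bar D)\oplus C(E\cap\bar D)$. We derive a contradiction.

**Step 1: a functional calculus on $\mathcal H$.** The purpose is to make $\mathcal H$ invariant under functions supported in $D$. For $\lambda\notin E$ and $x\in\mathcal H$, $(J-\lambda)(T-\lambda)^{-1}x=x$, so $(J-\lambda)^{-1}|_{\mathcal H}=(T-\lambda)^{-1}$ maps into $\mathcal H$. A function in $\mathrm{Rat}(E)$ is a polynomial times powers of such $1/(z-\lambda)$, so $\Theta(r,r')\mathcal H\subset\mathcal H$ for $r\in\mathrm{Rat}(E)$. As $\sigma(S)\subset E$, the bound in (9) extends this to $\Theta(f,g)\mathcal H\subset\mathcal H$ for all $(f,g)\in R_2(E)$. By the Corollary to Theorem 2, $(f,0)$ and $(0,g)$ are in $R_2(E)$ for $f,g\in C_c(D)$. So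
$$f(S)\mathcal H\subset\mathcal H,\qquad g(S)N\mathcal H\subset\mathcal H\qquad(f,g\in C_c(D)).$$

**Step 2: $e(D)\mathcal H=0$.** The purpose is to use purity, twice. Let $M$ be the closed span of all $g(S)Nx$ with $g\in C_c(D)$, $x\in\mathcal H$. Then $M\subset\mathcal H$. It is invariant under $S$ and $S^*$, since $zg$ and $\bar zg$ are again in $C_c(D)$, and $NM=0$. By Lemma C, $M=0$, so $g(S)Nx=0$ always. Next let $M'$ be the closed span of all $f(S)x$ with $f\in C_c(D)$, $x\in\mathcal H$. Again $M'\subset\mathcal H$ is invariant under $S$ and $S^*$, and $Nf(S)x=f(S)Nx=0$ by what was just shown. So $M'=0$. Taking $f_n\in C_c(D)$ with $f_n\uparrow1_D$ we get $e(D)x=0$ for all $x\in\mathcal H$.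

**Step 3: $D$ misses $\sigma(T)$.** The purpose is to show that the resolvent extends over $D$. Now $\mathcal H\subset\mathcal K_0:=e(\mathbb C\setminus D)\mathcal K$, and $J_0=J|_{\mathcal K_0}$ has $\sigma(J_0)\cap D=\emptyset$. The set $D\setminus E$ is dense in $D$: if $E$ contained a nonempty open $V\subset D$, the first coordinates of elements of $R_2(E\cap\bar D)$ would be holomorphic on $V$, and $(\bar z,0)$ would not be in $R_2(E\cap\bar D)$. For $\lambda\in D\setminus E$, $(J_0-\lambda)^{-1}\mathcal H=(T-\lambda)^{-1}\mathcal H\subset\mathcal H$. The resolvent of $J_0$ is norm continuous on $D$ and $\mathcal H$ is closed, so $(J_0-\lambda)^{-1}\mathcal H\subset\mathcal H$ for all $\lambda\in D$. Hence $T-\lambda$ is invertible for all $\lambda\in D$, which contradicts $D\cap\sigma(T)\neq\emptyset$. $\square$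

## A pure operator from an annihilating pair

For the converse we want an operator attached to a set $X$ with $R_2(X)\ne C(X)\oplus C(X)$. The opening example suggests taking an annihilating pair, $m=|\mu|+|\nu|$, and the closure $\mathcal H$ of the pairs $(r,r')$ in $L^2(m)\oplus L^2(m)$, with $J(f,g)=(zf,zg+f)$. This gives a subjordan operator, but it need not be pure, since differentiation need not be closable in $L^2(m)$.

Take $X=[0,1]$ and the pair $(\delta_0-\delta_1,dx)$, so $m=\delta_0+\delta_1+dx$. For $p_n(x)=\int_0^x(1-t)^n\,dt$ we have $0\le p_n\le\frac1{n+1}$, $p_n'(0)=1$, $p_n'(1)=0$ and $\int_0^1|p_n'|^2dx=\frac1{2n+1}$. So $(p_n,p_n')\to(0,1_{\{0\}})$ in $L^2(m)\oplus L^2(m)$. The vector $(0,1_{\{0\}})$ spans a subspace of $\mathcal H$ that reduces $S$ and is killed by $N$. This is exactly the obstruction in Lemma C. In this case the remedy is to drop the second coordinate on $A=\{0,1\}$. This leaves $W^{1,2}(0,1)$ with the equivalent norm $\|f\|_W^2+|f(0)|^2+|f(1)|^2$, on which multiplication by $x$ is pure. In general, removing such pieces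 must leave something nonzero, and this is what the next proof ensures.

We recall that a subspace of $L^2(m)$, for $m$ finite with compact support, that reduces multiplication by $z$ has the form $1_AL^2(m)$ with $A$ a Borel set. Let $M_z$ denote multiplication by $z$.

**Proposition E.** If $X$ is compact and $R_2(X)\neq C(X)\oplus C(X)$, there is a nonzero pure complex subjordan operator $T_X=J_X|_{\mathcal H_X}$, $J_X=S_X+N_X$, with $\|S_X\|\le\max_X|z|$, $\|N_X\|\le1$, $\sigma(T_X)\subset X$, and $\|(T_X-\lambda)^{-1}\|\le d^{-1}+d^{-2}$ for $\lambda\notin X$, where $d=\operatorname{dist}(\lambda,X)$.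

*Proof.* **Case 1: $R(X)\neq C(X)$.** Here the first coordinate alone suffices. Let $0\ne\mu\perp R(X)$, $\mu=\theta|\mu|$ with $|\theta|=1$, and let $\mathcal H_0$ be the closure of $\mathrm{Rat}(X)$ in $L^2(|\mu|)$. It is a proper subspace, because $\langle r,\bar\theta\rangle=\int r\theta\,d|\mu|=\int r\,d\mu=0$. Let $\mathcal M$ be the closed span of all $M_z$-reducing subspaces contained in $\mathcal H_0$. Then $\mathcal M\subset\mathcal H_0$ reduces $M_z$, so $\mathcal M=1_BL^2(|\mu|)$. If $\mathcal M=\mathcal H_0$, then $1\in\mathcal M$, so $B$ has full measure and $\mathcal H_0=L^2(|\mu|)$, which is false. Hence $\mathcal H_X=\mathcal H_0\cap\mathcal M^\perp=\{f\in\mathcal H_0:1_Bf=0\}$ is nonzero. Take $S_X=M_z$ and $N_X=0$. The space $\mathcal H_X$ is invariant under multiplication by $\mathrm{Rat}(X)$. So for $\lambda\notin X$, multiplication by $1/(z-\lambda)$ inverts $T_X-\lambda$ on $\mathcal H_X$ and has norm at most $d^{-1}$. A subspace as in Lemma C is an $M_z$-reducing subspace of $\mathcal H_X$. It lies in $\mathcal M$ and in $\mathcal M^\perp$,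 so it is $0$, and $T_X$ is pure.

**Case 2: $R(X)=C(X)$.** Let $0\neq(\mu,\nu)\perp R_2(X)$, $m=|\mu|+|\nu|$, $L^2=L^2(m)$, and let $\mathcal H$ be the closure of $\{(r,r'):r\in\mathrm{Rat}(X)\}$ in $L^2\oplus L^2$. For $r\in\mathrm{Rat}(X)$ the bounded map
$$(f,g)\mapsto(rf,\ rg+r'f) \tag{10}$$
sends $(q,q')$ to $(rq,(rq)')$, so it leaves $\mathcal H$ invariant. Also $\mathcal H\neq L^2\oplus L^2$: since $|\mu|,|\nu|\le m$, the functional $(f,g)\mapsto\int f\,d\mu+\int g\,d\nu$ is bounded on $L^2\oplus L^2$; it is nonzero and vanishes on $\mathcal H$.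

**Step 1: removing the second coordinate where it is free.** The purpose is to eliminate vectors $(0,g)$. Write $\mathcal H\cap(0\oplus L^2)=0\oplus\mathcal G$. By (10), $\mathcal G$ is invariant under multiplication by $\mathrm{Rat}(X)$, hence under $R(X)=C(X)$. In particular it is invariant under $z$ and $\bar z$, so $\mathcal G=1_AL^2$ for a Borel set $A$. Moreover $m(A^c)>0$. Otherwise $0\oplus L^2\subset\mathcal H$, so $(r,0)\in\mathcal H$ for all $r\in\mathrm{Rat}(X)$; since $R(X)=C(X)$ is dense in $L^2$ this would give $\mathcal H=L^2\oplus L^2$.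

On $\mathcal K'=L^2\oplus1_{A^c}L^2$ let
$$S'(f,g)=(zf,zg),\qquad N'(f,g)=(0,1_{A^c}f),\qquad J'=S'+N'.$$
Then $S'$ is normal, $N'^2=0$, $S'N'=N'S'$, so $J'$ is complex jordan, and $\|S'\|\le\max_X|z|$, $\|N'\|\le1$. Write $\Theta'$ for its calculus. Put
$$\mathcal H'=\{(f,1_{A^c}g):(f,g)\in\mathcal H\}=\mathcal H\cap\mathcal K' .$$
The two descriptions agree because $0\oplus1_AL^2\subset\mathcal H$; so $\mathcal H'$ is closed. For $(f,g)\in\mathcal H'$ and $r\in\mathrm{Rat}(X)$, (10) gives $(rf,rg+r'f)\in\mathcal H$. Cutting the second coordinate to $A^c$ and using $1_{A^c}g=g$,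
$$\Theta'(r,r')(f,g)=(rf,\ rg+1_{A^c}r'f)\in\mathcal H' . \tag{11}$$
Finally $\mathcal H'\cap(0\oplus L^2)=0$: if $(0,g)\in\mathcal H'\subset\mathcal H$, then $g\in1_AL^2\cap1_{A^c}L^2=0$.

**Step 2: removing the remaining obstructions.** The purpose is purity. Let $\mathcal M$ be the closed span of all subspaces $M\subset\mathcal H'$ with $S'M\subset M$, $S'^*M\subset M$, $N'M=0$. Then $\mathcal M\subset\mathcal H'$ has the same three properties. Let $(f,g)\in\mathcal M$. From $N'(f,g)=0$ we get $1_{A^c}f=0$. Since $\mathcal M$ reduces $S'$, it is invariant under multiplication by $1_A$, and $1_A(f,g)=(f,0)$ because $g$ lives on $A^c$. So $(f,0)\in\mathcal M$, hence $(0,g)\in\mathcal H'$, and $g=0$ by Step 1. Therefore $\mathcal M=1_BL^2\oplus0$ with $B\subset A$. Put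
$$\mathcal H_X=\mathcal H'\cap\mathcal M^\perp=\{(f,g)\in\mathcal H':1_Bf=0\},\qquad T_X=J'|_{\mathcal H_X}.$$
By (11) $\mathcal H_X$ is invariant under $\Theta'(r,r')$ for $r\in\mathrm{Rat}(X)$, in particular under $J'=\Theta'(z,1)$. A subspace as in Lemma C inside $\mathcal H_X$ lies in $\mathcal M\cap\mathcal M^\perp=0$, so $T_X$ is pure once $\mathcal H_X\neq0$.

**Step 3: something is left.** The purpose is to show $\mathcal H_X\ne0$. Taking $r=1$, $(1,0)\in\mathcal H$, so $(1,0)\in\mathcal H'$. As $(1_B,0)\in\mathcal M\subset\mathcal H'$, also $(1_{B^c},0)\in\mathcal H'$, and this vector lies in $\mathcal H_X$. It is nonzero because $m(B^c)\ge m(A^c)>0$.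

**Step 4: the resolvent.** The purpose is to bound the spectrum. For $\lambda\notin X$ and $r=1/(z-\lambda)\in\mathrm{Rat}(X)$, $(J'-\lambda)^{-1}=\Theta'(r,r')$ preserves $\mathcal H_X$, so it restricts to $(T_X-\lambda)^{-1}$. By (9) its norm is at most $\|r\|_\infty+\|r'\|_\infty\|N'\|\le d^{-1}+d^{-2}$. Take $S_X=S'$, $N_X=N'$. $\square$

## Assembling the spectrum: (2) $\Rightarrow$ (1)

Assume (2). Let $D_1,D_2,\dots$ be the discs with rational centers and radii that meet $E$, let $X_n=E\cap\bar D_n$, and let $T_n=(S_n+N_n)|_{\mathcal H_n}$ be the operator of Proposition E for $X_n$. Put $T=\bigoplus T_n$, $S=\bigoplus S_n$, $N=\bigoplus N_n$. The bounds $\|S_n\|\le\max_E|z|$ and $\|N_n\|\le1$ make these operators bounded. Then $S$ is normal, $N^2=0$, $SN=NS$, and $T$ is the restriction of $S+N$ to $\bigoplus\mathcal H_n$. So $T$ is complex subjordan.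

**Step 1: $\sigma(T)=E$.** The purpose is to identify the spectrum. If $\lambda\notin E$ and $d=\operatorname{dist}(\lambda,E)$, all $(T_n-\lambda)^{-1}$ are bounded by $d^{-1}+d^{-2}$, so their direct sum inverts $T-\lambda$, and $\sigma(T)\subset E$. Conversely $\sigma(T)\supset\sigma(T_n)\ne\emptyset$ and $\sigma(T_n)\subset E\cap\bar D_n$, so $\sigma(T)$ meets every $\bar D_n$. Each $p\in E$ lies in discs $D_n$ of arbitrarily small radius, and $\sigma(T)$ is closed, so $p\in\sigma(T)$.

**Step 2: $T$ is pure.** The purpose is to check that no obstruction appears in the sum. Let $M$ be as in Lemma C for $T$, and let $M_n$ be the closure of its projection to the $n$-th summand. The projection intertwines $S,S^*,N$ with $S_n,S_n^*,N_n$. So $M_n\subset\mathcal H_n$ is invariant under $S_n$ and $S_n^*$ and killed by $N_n$. As $T_n$ is pure, $M_n=0$ for every $n$, and $M=0$. By Lemma C, $T$ is pure. $\square$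

## Supports of annihilating pairs: (2) $\Leftrightarrow$ (3)

Let $E^*$ denote the closure of the union of the supports of $|\mu|+|\nu|$ over all $(\mu,\nu)\perp R_2(E)$. Condition (3) says $E^*=E$.

Assume (2) and let $D$ be an open disc meeting $E$. A nonzero annihilating pair of $R_2(E\cap\bar D)$ also annihilates $R_2(E)$ and is carried by $E\cap\bar D$. So $E^*$ meets $\bar D$. Applying this to small discs around each point of $E$ gives $E^*=E$.

Assume (3) and let $D$ meet $E=E^*$. As $D$ is open, it meets the support of $|\mu|+|\nu|$ for some $(\mu,\nu)\perp R_2(E)$, so this pair has mass in $D$. By the Corollary to Theorem 2, $R_2(E\cap\bar D)\ne C(E\cap\bar D)\oplus C(E\cap\bar D)$. This completes the proof of Theorem 1; the equivalence of (1) and (2) is the conjecture. $\square$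

## Locality of $R_2$ and the largest spectrum inside $E$

The uniqueness of $h$ on $D_1$ in Theorem 2 allows us to decompose an annihilating pair into local ones.

**Theorem 3 (Bishop-type locality of $R_2$).** Let $(f,g)\in C(E)\oplus C(E)$. If every $p\in E$ lies in an open disc $D_p$ with $(f,g)|_{E\cap\bar D_p}\in R_2(E\cap\bar D_p)$, then $(f,g)\in R_2(E)$.

*Proof.* For each $p$ choose a disc concentric with $D_p$, containing $p$, whose closure lies in $D_p$. By compactness finitely many of these, $D_1',\dots,D_n'$, cover $E$; here $D_i'$ is concentric with $D_i=D_{p_i}$ and $\bar D_i'\subset D_i$. Put $E_0=E$ and $E_i=E\setminus(D_1'\cup\dots\cup D_i')$. These sets are compact and $E_n=\emptyset$.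

Let $(\mu_0,\nu_0)\perp R_2(E)$. Suppose $(\mu_{i-1},\nu_{i-1})\perp R_2(E_{i-1})$ is given. Theorem 2, applied to $E_{i-1}$ and $D_i'\subset D_i$, gives $(\mu^i,\nu^i)\perp R_2(E_{i-1}\cap\bar D_i)$, hence $(\mu^i,\nu^i)\perp R_2(E\cap\bar D_i)$. Put $\mu_i=\mu_{i-1}-\mu^i$ and $\nu_i=\nu_{i-1}-\nu^i$. By Lemma A(i) and Theorem 2, the measures $\mu_i,\nu_i$ and the distribution $k*(\mu_i-\partial\nu_i)$ are supported in $E_{i-1}$ and vanish on $D_i'$. So they are supported in $E_{i-1}\setminus D_i'=E_i$, and Lemma A(ii) gives $(\mu_i,\nu_i)\perp R_2(E_i)$.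

Since $E_n=\emptyset$, $(\mu_n,\nu_n)=0$, so $(\mu_0,\nu_0)=\sum_i(\mu^i,\nu^i)$. By hypothesis $(f,g)|_{E\cap\bar D_i}\in R_2(E\cap\bar D_i)$, so
$$\int f\,d\mu_0+\int g\,d\nu_0=\sum_i\Big(\int f\,d\mu^i+\int g\,d\nu^i\Big)=0 .$$
As the pair $(\mu_0,\nu_0)$ was arbitrary, $(f,g)\in R_2(E)$. $\square$

**Theorem 4 (largest spectrum inside an arbitrary compact set).** For compact $E$ let $E^*$ be the closure of the union of the supports of all $(\mu,\nu)\perp R_2(E)$. Then:

* $R_2(E)=\{(f,g)\in C(E)\oplus C(E):(f,g)|_{E^*}\in R_2(E^*)\}$;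
* if $R_2(E)\ne C(E)\oplus C(E)$, then $E^*\ne\emptyset$ is the spectrum of a pure complex subjordan operator and contains every compact subset of $E$ which is such a spectrum;
* if $R_2(E)=C(E)\oplus C(E)$, no compact subset of $E$ is such a spectrum.

*Proof.* **Step 1: $R_2(E)$ and $R_2(E^*)$ have the same annihilating pairs.** This gives the first claim. Let $(\mu,\nu)\perp R_2(E)$ and $h=k*(\mu-\partial\nu)$. Off $E^*$ we have $\bar\partial h=\mu-\partial\nu=0$, so $h$ is holomorphic there, and $h=0$ off $E$. Let $W$ be a component of $\mathbb C\setminus E^*$. Then $W\not\subset E$: otherwise $E$ contains a closed disc lying in $W$, with boundary circle $\Gamma$, and $(dz|_\Gamma,0)\perp R_2(E)$, so $\Gamma\subset E^*$, a contradiction. Hence $h$ vanishes on the nonempty open set $W\setminus E$, and so on the connected set $W$. Thus $\operatorname{supp}h\subset E^*$. As $\mu,\nu$ are carried by $E^*$, Lemma A(ii) gives $(\mu,\nu)\perp R_2(E^*)$. Conversely, pairs annihilating $R_2(E^*)$ annihilate $R_2(E)$ since $E^*\subset E$. A pair $(f,g)$ of continuous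 functions on $E$ is in $R_2(E)$ if and only if all these annihilating pairs vanish on it, that is, if and only if $(f,g)|_{E^*}\in R_2(E^*)$.

**Step 2: $E^*$ is a spectrum.** The purpose is to apply Theorem 1 to $E^*$. By Step 1, $(E^*)^*=E^*$. If $R_2(E)\neq C(E)\oplus C(E)$, there is a nonzero annihilating pair, so $E^*\ne\emptyset$, and condition (3) of Theorem 1 holds for $E^*$.

**Step 3: maximality.** The purpose is to compare with other spectra in $E$. Let $F\subset E$ be compact and the spectrum of a pure complex subjordan operator. By Theorem 1, for each open disc $D$ meeting $F$ there is a nonzero annihilating pair of $R_2(F\cap\bar D)$. It annihilates $R_2(E)$ and is carried by $\bar D$, so $\bar D\cap E^*\neq\emptyset$. Letting $D$ shrink to points of $F$ gives $F\subset E^*$. Since $F\neq\emptyset$, also $E^*\ne\emptyset$, so $R_2(E)\neq C(E)\oplus C(E)$. This proves the rest of the second claim and the third. $\square$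

## Rectifiable arcs

Let $E$ be a rectifiable Jordan arc. If $D$ is an open disc meeting $E$, choose a nondegenerate subarc $\gamma\subset E\cap D$ from $a$ to $b$. Every $r\in\mathrm{Rat}(E\cap\bar D)$ is holomorphic near $\gamma$, so $r(a)-r(b)+\int_\gamma r'\,dz=0$. Thus $(\delta_a-\delta_b,dz|_\gamma)$ is a nonzero annihilating pair of $R_2(E\cap\bar D)$. By Theorem 1, $E$ is the spectrum of a pure complex subjordan operator.

It is not the spectrum of a pure subnormal operator. Indeed $E\cap\bar D$ has empty interior. Its complement is connected, because it contains the connected set $\mathbb C\setminus E$ as a dense subset. By Lavrentiev's theorem $R(E\cap\bar D)=C(E\cap\bar D)$, and the theorem of Clancey and Putnam excludes $E$. The segment $[0,1]$ of the opening example is the simplest case.
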